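# Total acquisition in graphs of diameter two

## 1. Graphs with a vertex adjacent to at least half of the vertex set

All graphs are finite and simple. We write $N(v)$ for the set of neighbors of $v$, $N[v]=N(v)\cup\{v\}$, and $d(v)=|N(v)|$. Throughout, $G$ has diameter $2$: any two distinct nonadjacent vertices have a common neighbor, and some pair is nonadjacent. Its number of vertices is $n$ and its maximum degree is $\Delta$.

**Definition (total acquisition).** Give every vertex weight $1$. A *total acquisition move* chooses an edge $xy$ such that the current weight of $x$ is positive and at most the current weight of $y$, and transfers all of the weight of $x$ to $y$; afterwards $x$ has weight $0$. We write this move $x\to y$ and say that $y$ *absorbs* $x$, or that $x$ is *eaten*. A *protocol* is a sequence of moves, its *residual set* is the set of vertices of positive weight at the end, and the *total acquisition number* $a(G)$ is the smallest size of a residual set.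

Two remarks follow at once. First, a vertex of weight $0$ can never receive weight, because the sender must have positive weight at most that of the receiver; hence each vertex sends at most once. Second, a receipt at most doubles the weight of the receiver, and each neighbor sends at most once, so
$$\text{a vertex of degree } d \text{ never has weight more than } 2^d. \tag{1}$$

**Definition (unit).** A *unit* is a vertex that has not yet taken part in any move. It has weight $1$, so it may be moved to any neighbor of positive weight.

For example, in a star the leaves are units and can all be moved to the center, so $a=1$. What the star has is a vertex adjacent to everything. Half of everything is enough.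

**Proposition 1.** If $\operatorname{diam}(G)=2$ and $\Delta\ge n/2$, then $a(G)=1$.

*Proof.* Let $u$ have degree $\Delta$ and let $R=V\setminus N[u]$, so $|R|=n-1-\Delta\le\Delta-1$. Every $x\in R$ is at distance exactly $2$ from $u$; fix a common neighbor $f(x)\in N(x)\cap N(u)$. For $y\in N(u)$ put $C(y)=f^{-1}(y)$, the *cell* of $y$. The cells partition $R$. Let $t$ be the number of nonempty cells.

First $u$ absorbs the $\Delta-t$ neighbors with empty cells, which are units; now $u$ has weight $1+\Delta-t$. Then every other $y\in N(u)$ absorbs its cell. Since $t-1$ other cells are nonempty, a nonempty cell has at most $|R|-(t-1)$ vertices, so $y$ now has weight at most $1+|R|-(t-1)=|R|+2-t\le \Delta+1-t$. This is at most the weight of $u$, so $y\to u$ is legal, and it stays legal as $u$ grows. At the end only $u$ has positive weight. $\square$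

**The bound $n/2$ is sharp.** The cycle $C_5$ has diameter $2$ and $n=5=2\Delta+1$. By (1) its vertices never have weight more than $4<5$, so $a(C_5)\ge2$. On the cycle $v_1v_2v_3v_4v_5$ the moves $v_1\to v_2$, $v_4\to v_3$, $v_3\to v_2$ (weight $2$ to weight $2$) leave the residual set $\{v_2,v_5\}$. So $a(C_5)=2$.

## 2. What changes when $n>2\Delta$

How large can $a(G)$ be for a graph of diameter $2$? The text "Three Existence Problems In Extremal Graph Theory" is the source of the following conjecture: there is a constant $C$ such that $a(G)\le C$ for every finite graph of diameter $2$. It is known that there is an $n_0$ such that $a(G)\le 32\log n\log\log n$ for every $n$-vertex graph of diameter $2$ with $n\ge n_0$, and that $a(G)=1$ if moreover $G$ contains no $4$-cycle and has maximum degree at least $7$ (for this second fact no lower bound on $n$ is needed). Neither result is used below. We prove the conjecture.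

**Theorem 2.** There is an absolute constant $C$ with $a(G)\le C$ for every finite graph $G$ of diameter $2$.

Put $K=n/\Delta$. The proof gives more precise information.

**Theorem 3.** There are absolute constants $K_0,n_0$ such that for every $G$ of diameter $2$:

* (a) if $\Delta\ge n/2$ (any $n$), then $a(G)=1$; this is sharp, since $C_5$ has $n=2\Delta+1$ and $a(C_5)=2$;
* (b) if $n\ge n_0$ and $\Delta\le n/K_0$, then $a(G)\le3$; if moreover $n\le\Delta^{19/10}$, then $a(G)\le2$;
* (c) if $n\ge n_0$ and $\Delta>n/K_0$, then $a(G)\le 1+2K+10K\log_2(10K)$.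

Part (a) was proved in Section 1.

**The natural first attempt.** Imitate Proposition 1. Take $u$ of degree $\Delta$, let every $x\in R$ go to $f(x)$, then let the neighbors of $u$ go to $u$ in increasing order of weight. This stops at the very first move into $u$ if all cells are nonempty: every neighbor then has weight at least $2$, and $u$ has weight $1$.

The Petersen graph shows this. Its vertices are the $2$-subsets of $\{1,\dots,5\}$, written $12,13,\dots$, and two are adjacent when they are disjoint. It has diameter $2$, $\Delta=3$ and $n=10=\Delta^2+1$. Take $u=12$, with neighbors $34,35,45$. Each other vertex has exactly one common neighbor with $u$, so the cells are forced: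
$$C(34)=\{15,25\},\qquad C(35)=\{14,24\},\qquad C(45)=\{13,23\}.$$
After collecting its cell each neighbor has weight $3$, and $u$ is stuck at $1$.

**The repair and its price.** Let a few neighbors of $u$ go to $u$ *before* they have collected their whole cells, with weights $1,2,4,\dots$, so that $u$ doubles each time. Above: $34\to 12$ (weight $1$); then $14\to35$ and $35\to12$ (weight $2$); now $12$ has weight $4$, and $45$ can collect $13$ and $23$ and go to $12$. The price is that $15,25,24$ are stranded: the neighbors of $u$ to which they belonged have weight $0$ forever. The proof is about the stranded vertices.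

In the Petersen graph a second center rescues them. Take $w=13$, with neighbors $24,25,45$, and do not move $w$. Perform $15\to24$ and $25\to13$ (now $13$ has weight $2$), then $24\to13$ (weight $2$ to weight $2$). On the other side perform $34\to12$; $14\to35$, $35\to12$; $23\to45$, $45\to12$ (weight $2$ to weight $4$). All these pairs are disjoint sets, hence edges. The residual set is $\{12,13\}$. By (1) no vertex can have weight more than $8<10$, so the Petersen graph has $a=2$. The route $15\to24\to13$, through a common neighbor of the stranded vertex and $w$, and the use of the unit $25$ to prepare $w$, are what Section 5 does in general.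

## 3. Constants and the two ranges of $K$

Counting from any vertex, a graph of diameter $2$ satisfies
$$n\le1+\Delta+\Delta(\Delta-1)=\Delta^2+1. \tag{2}$$
Also $K=n/\Delta>1$ because $n\ge\Delta+1$. Put $\Lambda=\log_2(10K)$; then $\Lambda>\log_2 10>3$.

Choose $K_0$ with $1000(\log_2 10K)^2\le K$ for all $K\ge K_0$. Choose $\Delta_0\ge10^6$ with $\Delta_0^{9/10}>K_0$ such that for all $\Delta\ge\Delta_0$:

* (L0) $10^6\Delta^{9/10}(\log_2(10\Delta))^2\le\Delta$;
* (L1) $\Delta+1\le\Delta^{1.9}/8$;
* (L2) $\Delta+2+16\Delta^{1.1}\le\Delta^{1.9}/12$;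
* (L3) $\log_2(\Delta+1)+2+12\Delta^{0.1}\le13\Delta^{0.1}$;
* (L4) $13\Delta^{0.1}\le\Delta^{0.9}/6$;
* (L5) $216\cdot13^3\,\Delta^{-1/2}<1$.

Each of these holds for all large $\Delta$, by comparing powers of $\Delta$ (and logarithms with powers). Let $n_0=\Delta_0^2+2$. By (2), $n\ge n_0$ forces $\Delta\ge\Delta_0$. If $\Delta<\Delta_0$, then $a(G)\le n\le\Delta_0^2+1$ trivially. **From now on $\Delta\ge\Delta_0$.**

Sections 4–6 treat $K\le\Delta^{9/10}$, that is, $n\le\Delta^{19/10}$. Section 7 treats $K\ge\Delta^{9/10}$, by a different and shorter argument. In Sections 4–6 we have $\Lambda\le\log_2(10\Delta)$, so (L0) gives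
$$10^6K\Lambda^2\le\Delta. \tag{3}$$
So $K$ times a small power of $\Lambda$ is negligible compared with $\Delta$. Every numerical inequality below comes from this one, together with $K>1$ and $\Lambda>3$ (and, in Section 6, $1000\Lambda^2\le K$).

## 4. Growing one center by doubling ($K\le\Delta^{9/10}$)

**Step 1: cells.** This step sets up the first attempt. Let $u$ have degree $\Delta$, $N=N(u)$, $R=V\setminus N[u]$. For $x\in R$ fix $f(x)\in N(x)\cap N$, and for $y\in N$ let $C(y)=f^{-1}(y)$ and $c(y)=|C(y)|$. Since $u$ is also a neighbor of $y$, $c(y)\le d(y)-1\le\Delta-1$. Since $\sum_{y}c(y)=|R|=n-1-\Delta<K\Delta$,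
$$\#\{y\in N:c(y)\ge t\}<K\Delta/t\qquad(t>0). \tag{4}$$

**Step 2: many neighbors with cells of about the same size.** We want a large supply of neighbors that can be used for doubling, together with a large supply of neighbors with no larger cells, so that once the doubling is over $u$ can absorb the latter. Order $N=\{y_1,\dots,y_\Delta\}$ with $c$ nondecreasing. If $c(y_i)\ge4K$ for some $i\le3\Delta/4$, then the $\Delta-i+1>\Delta/4$ vertices $y_i,\dots,y_\Delta$ would have $c\ge4K$, contrary to (4) with $t=4K$. So $c(y_i)<4K$ for $i\le 3\Delta/4$. For $i\in(\Delta/4,3\Delta/4]$ we get $1\le c(y_i)+1<4K+1<5K$, so $\lfloor\log_2(c(y_i)+1)\rfloor$ takes at most $1+\log_2(5K)=\Lambda$ values. There are at least $\Delta/2-1$ such $i$. By the pigeonhole principle there is an integer $j\ge0$ such that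
$$\mathrm{Win}=\{y_i:\ \Delta/4<i\le3\Delta/4,\ 2^j\le c(y_i)+1<2^{j+1}\}$$
satisfies
$$|\mathrm{Win}|\ge\frac{\Delta/2-1}{\Lambda}\ge\frac{\Delta}{3\Lambda}\ge\frac{10^6}{3}K\Lambda, \tag{5}$$
where the last inequality is (3). Since $2^j<5K$, we have $2^{j+1}<10K$. Put $k=j+1$; then $k\le\Lambda$. Let $\mathrm{Lower}=\{y_i:i\le\Delta/4\}$. Its members precede those of $\mathrm{Win}$ in the order, so they satisfy $c(y)+1<2^{j+1}$.

**Step 3: thresholds.** Put
$$\ell=12K\Lambda,\quad M=4\ell=48K\Lambda,\quad X=100K\Lambda,\quad \mathrm{Huge}=\{y\in N:c(y)\ge\Delta-2X\}.$$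
By (3), $2X\le\Delta/2$. So Huge vertices have $c(y)\ge\Delta/2$, and $|\mathrm{Huge}|<2K$ by (4). Vertices of $\mathrm{Win}\cup\mathrm{Lower}$ have $c<4K<\Delta/8$, so they are not in Huge. Roughly: $\ell$ bounds the number of stranded vertices, $X$ is the error that we tolerate in the weights, and Huge vertices can become too heavy for $u$.

**Definition (growth system).** A *growth system* is a set $B=\{b_0,\dots,b_j\}\subset\mathrm{Win}$ of $k$ distinct vertices together with sets $A(b_i)\subset C(b_i)$ with $|A(b_i)|=2^i-1$. These exist in any chosen $B$, since $c(b_i)\ge2^j-1$. Put $A=\bigcup_iA(b_i)$.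

Since $c(b)<2^{j+1}<10K$ for $b\in\mathrm{Win}$ and $k\le\Lambda$,
$$\Big|\bigcup_{b\in B}C(b)\Big|\le10K\Lambda. \tag{6}$$
In the Petersen graph (with all of $N$ in the role of $\mathrm{Win}$) we have $c=2$ everywhere, so $j=1$, and $b_0=34$, $A(b_0)=\emptyset$, $b_1=35$, $A(b_1)=\{14\}$ is the system used in Section 2.

**Lemma 4.** Let $B,A$ be a growth system and $E\subset N\setminus(B\cup\mathrm{Huge})$ with $|E|\le1$. Suppose that $u$ has weight $1$, each $b_i$ has weight $2^i$, and each $y\in N\setminus(B\cup E\cup\mathrm{Huge})$ has weight $w(y)\ge1$ with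

* (i) $w(y)\le1+c(y)+X$ always, and
* (ii) $w(y)\le1+c(y)$ for all but at most $X$ of them.

Then $u$ can absorb all of $B$ and all of $N\setminus(B\cup E\cup\mathrm{Huge})$, ending with weight at least $1+\Delta-|E|-|\mathrm{Huge}|>\Delta-2K$.

*Proof.* Call the vertices of $N\setminus(B\cup E\cup\mathrm{Huge})$ allowed. There are four rounds, each making $u$ heavy enough for the next.

*Round 1, doubling.* Move $b_0,b_1,\dots,b_j$ to $u$ in this order. Before $b_i$ moves, $u$ has weight $1+(1+2+\dots+2^{i-1})=2^i$, so the move is legal. At the end $u$ has weight $2^{j+1}\ge2$.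

*Round 2, the small cells.* Absorb the $y\in\mathrm{Lower}\setminus E$ that satisfy (ii). Their weights are at most $1+c(y)<2^{j+1}$. Since Lower is disjoint from $B$ and Huge, there are at least $\lfloor\Delta/4\rfloor-X-1\ge\Delta/4-X-2$ of them. Now $u$ has weight at least $2+\Delta/4-X-2=\Delta/4-X\ge\Delta/5$, by (3).

*Round 3, everything with $c(y)\le\Delta/8$.* Absorb all remaining allowed $y$ with $c(y)\le\Delta/8$. By (i) and (3), $w(y)\le1+\Delta/8+X\le\Delta/5$. By (4), fewer than $8K$ vertices of $N$ have $c(y)>\Delta/8$; none of these is in $B$, and they include all of Huge. So all but fewer than $|E|+8K$ vertices of $N$ have been absorbed, each contributing at least $1$, and $u$ has weight at least $1+\Delta-1-8K=\Delta-8K$.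

*Round 4, the rest.* The remaining allowed $y$ are not in Huge, so $w(y)\le1+c(y)+X\le\Delta-X+1\le\Delta-8K$, as $X\ge8K+1$. Absorb them. Now all of $N\setminus(E\cup\mathrm{Huge})$ has been absorbed, each vertex contributing at least $1$. So $u$ has weight at least $1+\Delta-|E|-|\mathrm{Huge}|$, which exceeds $\Delta-2K$ because $|E|\le1$ and $|\mathrm{Huge}|<2K$. $\square$

**Proposition 5.** If $\Delta\ge\Delta_0$ and $K\le\Delta^{9/10}$, then $a(G)\le1+2K+10K\log_2(10K)$.

*Proof.* Take any growth system (possible since $|\mathrm{Win}|\ge k$ by (5)). Leave $Z=\bigcup_{b\in B}C(b)\setminus A$ untouched, let each $b_i$ absorb $A(b_i)$, and let every $y\in N\setminus B$ absorb $C(y)$. All of these moves are moves of units. Now $b_i$ has weight $2^i$, and each $y\in N\setminus B$ has weight exactly $1+c(y)$. Lemma 4 with $E=\emptyset$ applies, and the residual set is contained in $\{u\}\cup\mathrm{Huge}\cup Z$. Since $|\mathrm{Huge}|<2K$ and $|Z|\le10K\Lambda$, the bound follows. $\square$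

This settles the case $K<K_0$, but the bound grows with $K$. For large $K$ we must find places for the stranded set $Z$ and for Huge.

## 5. A second center $w$ for the stranded vertices

**Where a stranded vertex can go.** Let $p\in Z$. If $p$ has a neighbor in $N\setminus B$, it simply goes there. So the trouble is only with those $p$ for which $N(p)\cap N\subset B$. Suppose that $w$ is a vertex *nonadjacent to all of $B$*, and let $p\neq w$ be such a vertex with $p\not\sim w$. Then $p$ and $w$ have a common neighbor. It is not $u$ (as $p\in R$), and it is not in $N$ (it would be in $B$). So it lies in $R$, and $p$ can travel to $w$ through $R$. Two obstacles remain. The intermediate vertex may belong to $A$, which is reserved for the growth of $u$; this is met by a careful choice of $B$ and $A$. And $w$ must be heavy enough; this needs units in $N(w)\cap R$, whence the threshold $M$.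

Call $w\ne u$ a *second center* if
$$|N(w)\cap R|\ge M\quad\text{and}\quad w\text{ is nonadjacent to at least }|\mathrm{Win}|/16\text{ elements of }\mathrm{Win}\setminus\{w\}. \tag{7}$$

**Proposition 6.** Let $K\le\Delta^{9/10}$ and let $w$ be a second center. Then $a(G)\le2$ in each of these cases:

* (A1) $\mathrm{Huge}=\emptyset$;
* (A2) $w\in\mathrm{Huge}$ and Huge is a clique;
* (A3) $w\in\mathrm{Huge}$ and some $y^*\in\mathrm{Huge}\setminus\{w\}$ is nonadjacent to $w$.

The reason for three cases is that after Lemma 4 the Huge vertices are still there. If they form a clique containing $w$, they can be merged among themselves. If not, we keep one of them, $y^*$, a little lighter than $\Delta$, so that $u$ can swallow it; then $u$ has weight almost $2\Delta$ and can swallow the others.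

*Proof.* In (A3) fix $y^*$ and a set $D\subset C(y^*)$ with $|D|=\lceil2K\rceil$, which exists since $c(y^*)\ge\Delta/2$. In (A1) and (A2) put $D=\emptyset$. The vertices of $D$ will be kept away from $y^*$. For each $p\in R\setminus\{w\}$ with $p\not\sim w$ that has a common neighbor with $w$ inside $R$, fix one and call it $r(p)\in R\cap N(p)\cap N(w)$.

**Step 1: choosing $B$, so that routes avoid cells of other members of $B$.** Let $T'$ be the set of $b\in\mathrm{Win}\setminus\{w\}$ nonadjacent to $w$ such that no $p\in D$ has $r(p)\in C(b)$. Each $p\in D$ excludes at most one $b$, since $r(p)$ lies in one cell only. As $|D|\le2K+1\le3K$, by (5) and (3)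
$$|T'|\ge\frac{\Delta}{48\Lambda}-3K\ge\Lambda(20K+1)\ge k(20K+1).$$
(Indeed $\Delta/(48\Lambda)\ge20000K\Lambda$, while $\Lambda(20K+1)+3K\le22K\Lambda$.)

Define a digraph on $T'$: for $b\neq b'$ put $b\to b'$ if some $p\in C(b)$ has $r(p)\in C(b')$. Each outdegree is at most $c(b)<10K$. So every $s$-subset of $T'$ spans at most $10Ks$ arcs, and therefore contains a vertex whose total degree (in plus out) inside the subset is at most $20K$. Take such a vertex, delete it and its neighbors (at most $20K+1$ vertices), and repeat. This yields a set with no arcs inside it, of size at least $|T'|/(20K+1)\ge k$. Let $B=\{b_0,\dots,b_j\}$ be an independent set of $k$ elements.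

**Step 2: choosing $A$, so that routes avoid $A$ within a cell.** Choose $A(b_i)\subset C(b_i)$ with $|A(b_i)|=2^i-1$, using vertices of $C(b_i)\setminus N(w)$ first. Then
$$\text{if }A(b_i)\cap N(w)\ne\emptyset,\text{ then }C(b_i)\setminus N(w)\subset A(b_i). \tag{8}$$

**Step 3: the difficult vertices.** Put $B^+=B\cup\{y^*\}$ in (A3) and $B^+=B$ otherwise. No element of $B^+$ is adjacent to $w$ or equal to $w$, and $y^*\notin B$ because Huge and Win are disjoint. Let
$$Z=\Big(\bigcup_{b\in B}C(b)\setminus A\Big)\cup D,\qquad L=\{p\in Z:N(p)\cap N\subset B^+\},\qquad P=L\setminus N(w).$$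
Since $D\subset C(y^*)$ is disjoint from the cells of $B$, we have $Z\cap A=\emptyset$. By (6), $|Z|+|A|\le10K\Lambda+2K+1\le12K\Lambda=\ell$. Moreover $w\notin Z\cup A$. This is trivial if $w\in N$. If $w\in R$, we are in (A1), so $D=\emptyset$; and $f(w)\sim w$ gives $f(w)\notin B$, so $w$ is in no cell of $B$.

**Step 4: the routes of $P$ exist and avoid $A$.** *For $p\in P$, $r(p)$ is defined and $r(p)\notin A$.* The vertices $p$ and $w$ are distinct (as $w\notin Z$) and nonadjacent, so they have a common neighbor. It is not $u$, since $p\in R$. If it were in $N$, it would be in $N(p)\cap N\subset B^+$, whose elements are nonadjacent to $w$. So it lies in $R$, and $r(p)$ is defined. Suppose $r(p)\in A(b')$ with $b'\in B$. There are three possibilities for $p\in Z$.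

* If $p\in D$, then $r(p)\in C(b')$ contradicts $b'\in T'$.
* If $p\in C(b)$ with $b\in B$, $b\ne b'$, then $b\to b'$ is an arc, which contradicts independence.
* If $p\in C(b')$, then $r(p)\in A(b')\cap N(w)$, so by (8) $p\in C(b')\setminus N(w)\subset A$, which contradicts $Z\cap A=\emptyset$.

**Step 5: moving $L$ into $w$.** Let $Q=\{r(p):p\in P\}\subset(N(w)\cap R)\setminus A$, so $|Q|\le|P|\le\ell$. Choose $\Phi\subset(N(w)\cap R)\setminus(A\cup Q)$ with $|\Phi|=|P|$; this is possible since $M-|A|-|Q|\ge4\ell-2\ell\ge|P|$. Put
$$U=\Phi\cup Q\cup(L\cap N(w))\subset(N(w)\cap R)\setminus A .$$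
Each of the three sets has at most $|Z|\le\ell$ elements, so $|U|\le3\ell$. Also $P\cap U=\emptyset$, since $P\cap N(w)=\emptyset$ and $U\subset N(w)$.

Move each $p\in P$ to $r(p)$; a vertex of $Q$ then has weight at most $1+|P|$. Move all units of $U\setminus Q$ to $w$. Since $\Phi\subset U\setminus Q$, now $w$ has weight at least $1+|P|$. Then move the vertices of $Q$ to $w$, which is legal. Now all of $L\cup U$ has been eaten, because $L=P\cup(L\cap N(w))$. The vertices of $A$, the vertex $u$ and the vertices of $N\setminus\{w\}$ have not been touched.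

**Step 6: sending the rest of $R$ to $N$.** For each remaining $x\in R\setminus(A\cup L\cup U\cup\{w\})$ define $g(x)$ as follows. If $x\in Z$, then $x\notin L$, so $x$ has a neighbor in $N\setminus B^+$; let $g(x)$ be one. Otherwise let $g(x)=f(x)$, which is in $N\setminus B$ because $x\notin Z\cup A$. Move each unit $x\to g(x)$, and let each $b_i$ absorb $A(b_i)$. (If $w\in N$, then $w$ too may collect some of these units.) Now no vertex of $R\setminus\{w\}$ has positive weight. Each $b_i$ has weight exactly $2^i$, since $g$ has no values in $B$. Each $y\in N\setminus(B\cup\{w\})$ has weight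
$$1+|g^{-1}(y)|\le1+c(y)+|Z|\le1+c(y)+\ell,$$
and weight at most $1+c(y)$ unless it received a vertex of $Z$; there are at most $|Z|\le\ell\le X$ such exceptions. Apply Lemma 4 with $E=\{w\}$ if $w\in N\setminus\mathrm{Huge}$ and $E=\emptyset$ otherwise (recall $w\notin B$).

**Step 7: finishing.**

*Case (A1).* Everything but $w$ has gone to $u$: if $w\in N$, then $E=\{w\}$, and if $w\in R$, it is the only vertex of $R$ with positive weight. The residual set is $\{u,w\}$.

*Case (A2).* Only $u$ and the vertices of Huge, among them $w$, have positive weight. As Huge is a clique, a vertex of maximum weight in Huge absorbs the others. The residual set has size $2$.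

*Case (A3).* Here $w\in N$ and $u$ has weight more than $\Delta-2K$. Vertices of $Z$ were never sent to $y^*\in B^+$, so $g^{-1}(y^*)\subset C(y^*)\setminus D$, and $y^*$ has weight at most $1+(\Delta-1)-\lceil2K\rceil\le\Delta-2K$. So $y^*\to u$ is legal; perform it. To see how much $u$ has gained, observe that the vertices of $C(y^*)$ that were not sent to $y^*$ lie in $A\cup L\cup U\cup Z$ (and $w\notin R$). Since $C(y^*)\cap A=\emptyset$ and $C(y^*)\cap L\subset C(y^*)\cap Z=D$, they lie in $D\cup U$. Hence $y^*$ had weight at least
$$1+c(y^*)-\lceil2K\rceil-|U|\ge\Delta-2X-2K-3\ell,$$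
and now $u$ has weight at least $2\Delta-2X-4K-3\ell\ge\Delta+X$, because $3X+4K+3\ell\le340K\Lambda\le\Delta$ by (3). The remaining vertices $y$ of Huge other than $w$ have weight at most $1+c(y)+\ell\le\Delta+X$. Move them to $u$. The residual set is $\{u,w\}$. $\square$

**Corollary 7.** Let $K\le\Delta^{9/10}$. If $\mathrm{Huge}\neq\emptyset$, then $a(G)\le2$.

*Proof.* We check that every $w\in\mathrm{Huge}$ is a second center. Since $C(w)\subset N(w)\cap R$, we have $|N(w)\cap R|\ge c(w)\ge\Delta-2X\ge M$. Also $|N(w)\cap N|\le\Delta-1-c(w)<2X$, where the term $1$ counts the neighbor $u$. So $w$, which is not in Win, is nonadjacent to at least $|\mathrm{Win}|-2X\ge|\mathrm{Win}|/16$ elements of Win, because $|\mathrm{Win}|\ge3\cdot10^5K\Lambda$ by (5) and $2X=200K\Lambda$. If Huge is a clique, use (A2) with any $w\in\mathrm{Huge}$. Otherwise take nonadjacent $w,y^*\in\mathrm{Huge}$ and use (A3). $\square$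

## 6. No second center: almost everything in Win is a hub

Suppose there is no second center. Then a vertex of $R$ with many neighbors in $R$ must be adjacent to almost all of Win. Stranded vertices turn out to have many such neighbors, and from there they can be collected by a few vertices of Win and brought back to $u$.

We recall **Hall's theorem** in the form with capacities: in a bipartite graph with finite sides $S,T$, one can choose for each $p\in S$ a neighbor $q(p)\in T$ so that each vertex of $T$ is chosen at most $\lambda$ times, provided that $\lambda|N(S')|\ge|S'|$ for every $S'\subset S$. (Apply the usual theorem after replacing each vertex of $T$ by $\lambda$ copies.) For instance, four vertices all adjacent to the same two vertices can be assigned with $\lambda=2$.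

**Proposition 8.** Let $K\le\Delta^{9/10}$. Suppose $K\ge K_0$, $\mathrm{Huge}=\emptyset$, and there is no second center. Then $a(G)=1$.

*Proof.* Let $H=\{v\in R:|N(v)\cap R|\ge M\}$. Since $v\in H$ is not a second center,
$$\text{each }v\in H\text{ is nonadjacent to fewer than }|\mathrm{Win}|/16\text{ elements of }\mathrm{Win}, \tag{9}$$
so it is adjacent to more than $\frac78|\mathrm{Win}|$ of them.

**Step 1: choosing $B$ with few vertices of $H$ in its cells.** We want $H$ to be available for routing. Counting edges between $H$ and Win gives $\frac78|H||\mathrm{Win}|\le\Delta|\mathrm{Win}|$, so $|H|\le2\Delta$. Hence $\sum_{y\in\mathrm{Win}}|C(y)\cap H|\le2\Delta$, and at least half of the elements $y$ of Win have $|C(y)\cap H|\le4\Delta/|\mathrm{Win}|\le12\Lambda$. Since $|\mathrm{Win}|/2\ge k$, we can let $B$ consist of $k$ such vertices, with arbitrary $A(b_i)$. Put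
$$H^*=H\setminus\bigcup_{b\in B}C(b),\qquad Z=\bigcup_{b\in B}C(b)\setminus A,\qquad L=\{p\in Z:N(p)\cap N\subset B\}.$$
Then $|H\setminus H^*|\le12\Lambda k\le12\Lambda^2$ and $|L|\le|Z|\le10K\Lambda$.

**Step 2: each $p\in L$ has at least $3K/4$ neighbors in $H$.** The point is that $p$ must reach all of $R$ within two steps, and only neighbors in $H$ or in $B$ can reach much. The vertex $p$ has at most $k\le\Lambda<\frac78|\mathrm{Win}|$ neighbors in Win, so $p\notin H$ and $|N(p)\cap R|<M$. Also $N(p)\subset B\cup R$. Every $x\in R\setminus\{p\}$ is a neighbor of $p$ or a neighbor of some $q\in N(p)$. For $q\in N(p)\cap R$ we have $p\in N(q)\cap R$, so $q$ has at most $|N(q)\cap R|-1$ neighbors in $R\setminus\{p\}$. Therefore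
$$|R|-1\le|N(p)\cap R|+\sum_{q\in N(p)\cap R}\big(|N(q)\cap R|-1\big)+\sum_{b\in N(p)\cap B}|N(b)\cap R|$$
$$=\sum_{q\in N(p)\cap R}|N(q)\cap R|+\sum_{b\in N(p)\cap B}|N(b)\cap R|\le M^2+\Delta|N(p)\cap H|+k\Delta .$$
In the last step, fewer than $M$ vertices $q\in(N(p)\cap R)\setminus H$ occur, each with $|N(q)\cap R|<M$; all other terms are at most $\Delta$. Now $|R|-1=K\Delta-\Delta-2$, and $M^2/\Delta=2304K^2\Lambda^2/\Delta\le K/100$ by (3). Dividing by $\Delta$ and using $1+2/\Delta\le2$,
$$|N(p)\cap H|\ge K-2-\Lambda-\frac{K}{100}\ge\frac{3K}4 .$$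
The last inequality holds because $K\ge K_0$ gives $1000\Lambda^2\le K$, and with $\Lambda>3$ both $2$ and $\Lambda$ are at most $K/3000$.

If $L=\emptyset$, skip Steps 3–5 (with $Q_0=\emptyset$ and no $z_i,\Phi_i$). Otherwise continue.

**Step 3: spreading $L$ over $H^*$.** Let
$$\lambda=\lceil4|L|/K\rceil\le40\Lambda+1\le41\Lambda,\qquad s=\lfloor\log_2|L|\rfloor+1\le\log_2(10K\Lambda)+1=\Lambda+\log_2\Lambda+1\le3\Lambda .$$
We reserve some of $H^*$ as units that will prepare the collectors. Choose $\Phi\subset H^*$ with $|\Phi|=2s\lambda\le246\Lambda^2$. This is possible, because by Step 2 and $K\ge1000\Lambda^2$, $|H^*|\ge3K/4-12\Lambda^2\ge738\Lambda^2$. Every $p\in L$ has at least $3K/4-12\Lambda^2-246\Lambda^2=3K/4-258\Lambda^2\ge K/4$ neighbors in $H^*\setminus\Phi$. So every nonempty $P'\subset L$ has at least $K/4$ neighbors there, and $\lambda K/4\ge|L|\ge|P'|$. By Hall's theorem with capacity $\lambda$ we can choose $q(p)\in N(p)\cap(H^*\setminus\Phi)$ for $p\in L$ so that each vertex is chosen at most $\lambda$ times. Let $Q_0=\{q(p):p\in L\}$.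

**Step 4: collectors in Win.** For $i=1,2,\dots$ while $Q_{i-1}\neq\emptyset$, choose $z_i\in\mathrm{Win}\setminus(B\cup\{z_1,\dots,z_{i-1}\})$ adjacent to at least half of $\Phi$ and to at least half of $Q_{i-1}$, and put
$$Q^i=Q_{i-1}\cap N(z_i),\qquad Q_i=Q_{i-1}\setminus Q^i .$$
Such a $z_i$ exists for $i\le s$. Indeed, by (9) there are fewer than $|\Phi||\mathrm{Win}|/16$ nonadjacent pairs between $\Phi$ and Win, so fewer than $|\mathrm{Win}|/8$ elements of Win are nonadjacent to more than half of $\Phi$; the same holds for $Q_{i-1}\subset H$. At most $k+s\le4\Lambda<|\mathrm{Win}|/2$ further elements are forbidden. Since $|Q_i|\le|L|2^{-i}$ and $2^s>|L|$, we have $Q_s=\emptyset$ at the latest, so the process stops after at most $s$ steps, and the sets $Q^i$ partition $Q_0$. As $|\Phi\cap N(z_i)|\ge s\lambda$ and at most $(s-1)\lambda$ vertices are used for the other indices, we can greedily choose pairwise disjoint $\Phi_i\subset\Phi\cap N(z_i)$ with $|\Phi_i|=\lambda$.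

**Step 5: moving $L$.** The vertices of $\Phi\cup Q_0\subset H^*$ lie outside $\bigcup_{b\in B}C(b)=A\cup Z$, so they are in none of $A$, $Z$, $L$. Move each $p\in L$ to $q(p)$; vertices of $Q_0$ then have weight at most $1+\lambda$. Then each $z_i$ absorbs the units $\Phi_i$, reaching weight at least $1+\lambda$, and then absorbs the vertices of $Q^i$.

**Step 6: the rest.** For each $x\in R\setminus(A\cup L\cup Q_0\cup\bigcup_i\Phi_i)$: if $x\in Z\setminus L$, move the unit $x$ to a neighbor in $N\setminus B$; otherwise $x\notin A\cup Z$, and we move $x$ to $f(x)\in N\setminus B$. Each $b_i$ absorbs $A(b_i)$ and then has weight $2^i$. No vertex of $R$ has positive weight any more. It remains to check the weights in $N\setminus B$. The total weight arriving at the $z_i$ through the sets $Q^i$ is $|Q_0|+|L|$, and each $z_i$ received $\lambda$ units of $\Phi_i$. So each $y\in N\setminus B$ has weight at most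
$$1+c(y)+|Z|+|L|+|Q_0|+\lambda\le1+c(y)+30K\Lambda+41\Lambda\le1+c(y)+X .$$
Only the $z_i$ and the vertices that received a vertex of $Z\setminus L$ can exceed $1+c(y)$; there are at most $|Z|+s\le10K\Lambda+3\Lambda\le X$ of them. Lemma 4 with $E=\mathrm{Huge}=\emptyset$ shows that $u$ absorbs everything. $\square$

**Summary of the range $K\le\Delta^{9/10}$.** If $K\ge K_0$, then
$$a(G)\le2: \tag{10}$$
if $\mathrm{Huge}\ne\emptyset$, this is Corollary 7; if $\mathrm{Huge}=\emptyset$ and there is a second center, it is case (A1) of Proposition 6; otherwise Proposition 8 gives $a(G)=1$. For $K<K_0$ we have Proposition 5.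

## 7. Three centers when $n\ge\Delta^{19/10}$

When $K$ is close to $\Delta$ the previous argument is not available: if, say, $K\ge\Delta/400$, then $2X=200K\Lambda>\Delta/2$, and already the bound on Huge is lost. But now the neighborhoods of most pairs of vertices are nearly disjoint, and different centers offer nearly independent ways out.

**Proposition 9.** If $\Delta\ge\Delta_0$ and $K\ge\Delta^{9/10}$, then $a(G)\le3$.

*Proof.* By (2), $K\le\Delta+1/\Delta\le\Delta+1$, and $n=K\Delta\ge\Delta^{1.9}$. Put $\theta=8\Delta/K\le8\Delta^{0.1}$. The *codegree* of $v$ and $x$ is $|N(v)\cap N(x)|$; for example, in the Petersen graph it is $0$ for adjacent and $1$ for nonadjacent distinct vertices.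

**Step 1: three centers with small codegrees.** For any $v$, counting pairs gives
$$\sum_x|N(x)\cap N(v)|=\sum_{z\in N(v)}d(z)\le\Delta^2 .$$
So at most $\Delta^2/\theta=K\Delta/8=n/8$ vertices $x$ have $|N(x)\cap N(v)|\ge\theta$. Also $|N[v]|\le\Delta+1\le n/8$ by (L1). Each chosen center thus excludes at most $n/4$ vertices, so we can choose distinct, pairwise nonadjacent $u_1,u_2,u_3$ with pairwise codegrees less than $\theta$.

**Step 2: cells for each center.** Let $F=\bigcup_iN[u_i]$, so $|F|\le3\Delta+3$. Each $x\in V\setminus F$ has distance exactly $2$ to each $u_i$; fix $f_i(x)\in N(x)\cap N(u_i)$. So that the three centers do not compete for units, split $V\setminus F$ into $V_1,V_2,V_3$ with $|V_i|\ge(n-3\Delta-3)/3-1=n/3-\Delta-2$. For $y\in N(u_i)$ let $C_i(y)=\{x\in V_i:f_i(x)=y\}$, so $|C_i(y)|\le\Delta$. Let $N_i'=N(u_i)\setminus\bigcup_{j\ne i}N(u_j)$. Then $|N(u_i)\setminus N_i'|\le2\theta$, and by (L2)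
$$\sum_{y\in N_i'}|C_i(y)|\ge\frac n3-\Delta-2-2\theta\Delta\ge\frac n3-\frac{\Delta^{1.9}}{12}\ge\frac n4 .$$
Let $\mathrm{Win}_i=\{y\in N_i':|C_i(y)|\ge K/12\}$. The other $y\in N_i'$ contribute at most $\Delta K/12=n/12$ to the sum. So $\sum_{y\in\mathrm{Win}_i}|C_i(y)|\ge n/6$, and $|\mathrm{Win}_i|\ge n/(6\Delta)=K/6$.

**Step 3: random growth sets that strand nobody.** Let $h=\lceil K/12\rceil$ and $k=\lceil\log_2K\rceil+\lceil12\Delta/K\rceil$. By $K\le\Delta+1$, $\Delta/K\le\Delta^{0.1}$ and (L3), $k\le13\Delta^{0.1}$. By (L4), $k\le\Delta^{0.9}/6\le K/6\le|\mathrm{Win}_i|$. Choose independent uniformly random $k$-subsets $B_i\subset\mathrm{Win}_i$ for $i=1,2,3$. Say that $x\in V\setminus F$ *fails* if $N(x)\cap N(u_i)\subset B_i$ for all three $i$. If $x$ fails, then $f_i(x)\in B_i$ for all $i$. For each $i$ this has probability at most $k/|\mathrm{Win}_i|\le6k/K$, and the three events are independent. So the expected number of failing vertices is at most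
$$n\Big(\frac{6k}K\Big)^3=\frac{216\,\Delta k^3}{K^2}\le216\cdot13^3\,\Delta^{1+0.3-1.8}=216\cdot13^3\,\Delta^{-1/2}<1$$
by (L5). Hence some choice of $B_1,B_2,B_3$ has no failing vertex; fix it. (With two centers the same estimate would give $n(6k/K)^2=36\Delta k^2/K\ge36k^2\Delta/(\Delta+1)>1$, which proves nothing. This is where three centers are used.)

**Step 4: growing the centers.** For each $i$ let $u_i$ swallow the elements $b\in B_i$ one after another. If $u_i$ currently has weight $W$, first $b$ absorbs $\min(W,h)-1$ units of $C_i(b)$, which is possible as $|C_i(b)|\ge h$; then $b$ has weight $\min(W,h)\le W$, and $b\to u_i$. While $W<h$ the weight doubles. Since $2^{\lceil\log_2K\rceil}\ge K\ge h$, after $\lceil\log_2K\rceil$ steps $W\ge h$. Each further step adds $h\ge K/12$, and there are $\lceil12\Delta/K\rceil$ further steps. So finally each $u_i$ has weight at least $\Delta$. The three growths do not interfere: the sets $B_i\subset N_i'$ are disjoint, and the units used lie in the disjoint sets $V_i$, outside $F$. Since $B_j\subset N_j'$ is disjoint from $N(u_i)$ for $j\neq i$, the vertices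 eaten so far meet $N(u_i)$ exactly in $B_i$.

**Step 5: collecting everything else.** Call the vertices of $F\setminus(\{u_1,u_2,u_3\}\cup B_1\cup B_2\cup B_3)$ *collectors*; they are still units. Each is adjacent to some $u_j$; assign it to one such $u_j$. Every uneaten $x\in V\setminus F$ does not fail, so for some $i$ it has a neighbor $r\in N(u_i)\setminus B_i$. This $r$ is not a center, as centers are pairwise nonadjacent, and it is in no $B_j$ with $j\ne i$, as $B_j\cap N(u_i)=\emptyset$. So $r$ is a collector; move the unit $x\to r$. A collector $r$ receives only units from neighbors outside $F$, and at least one neighbor of $r$ is a center, so its weight is at most $1+(d(r)-1)\le\Delta$. Hence it can be moved to its $u_j$. The residual set is $\{u_1,u_2,u_3\}$. $\square$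

## 8. Deducing the two theorems

*Proof of Theorem 2.* If $\Delta<\Delta_0$, then $a(G)\le n\le\Delta_0^2+1$. Let $\Delta\ge\Delta_0$. If $K\ge\Delta^{9/10}$, Proposition 9 gives $a(G)\le3$. If $K\le\Delta^{9/10}$ and $K\ge K_0$, then (10) gives $a(G)\le2$. If $K\le\Delta^{9/10}$ and $K<K_0$, Proposition 5 gives $a(G)\le1+2K+10K\log_2(10K)\le1+2K_0+10K_0\log_2(10K_0)$. So
$$C=\max\{3,\ \Delta_0^2+1,\ 1+2K_0+10K_0\log_2(10K_0)\}$$
works. $\square$

*Proof of Theorem 3.* Part (a) is Proposition 1 together with the computation of $a(C_5)$ after it. For (b) and (c), $n\ge n_0$ gives $\Delta\ge\Delta_0$.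

(b) The hypothesis $\Delta\le n/K_0$ means $K\ge K_0$. If $K\ge\Delta^{9/10}$, Proposition 9 gives $a(G)\le3$. If $K\le\Delta^{9/10}$, that is, $n\le\Delta^{19/10}$, then (10) gives $a(G)\le2$.

(c) Here $K<K_0<\Delta_0^{9/10}\le\Delta^{9/10}$, so Proposition 5 applies and gives exactly the stated bound. $\square$
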